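# Completeness of the Bergman metric without condition $(*)$: chains of holes with $(a_k)\in\ell^2\setminus\ell^1$

## 1. A disc with holes accumulating at the origin

Take the unit disc $\mathbb D$, delete the origin, and delete one small closed disc near each point $4^{-k}$. Precisely, put
$$x_k=4^{-k}\quad(k\ge 1),\qquad 0<r_k\le \frac{x_k}{8},\qquad \Delta_k=\{z:|z-x_k|\le r_k\},$$
$$D=D(r_1,r_2,\dots)=\mathbb D\setminus\Big(\{0\}\cup\bigcup_{k\ge1}\Delta_k\Big).$$
The only free parameters are the radii $r_k$. We record them through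
$$\ell_k=\log\frac{x_k}{r_k}\ (\ge\log 8),\qquad a_k=\frac1{x_k\sqrt{\ell_k}},\qquad\text{so that}\quad a_kx_k=\ell_k^{-1/2}.$$
A small hole means a large $\ell_k$ and a small $a_k$. Domains of this shape are called Zalcman-type domains.

Here is what $D$ is for. For $w\in D$ the Bergman kernel function $K_D(\cdot,w)$ is a vector in a Hilbert space. Walk along the negative axis, $w=-t$ with $t\to0^+$. As $t$ passes the size $x_k$, this vector moves by about $a_k$ in a direction $e_k$, and the directions $e_k$ are nearly orthonormal. Compare this with the broken line in $\ell^2$ through the points $\sum_{k\le N}a_ke_k$, with $(e_k)$ an orthonormal basis: its length is $\sum a_k$, but its vertices converge if and only if $\sum a_k^2<\infty$. So if $\sum a_k=\infty$ and $\sum a_k^2<\infty$, we have a path of infinite length that nevertheless converges. Infinite length is what completeness of the Bergman metric asks for. Convergence of the kernel vectors, we shall see, is exactly what a well-known sufficient condition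 for completeness forbids.

That condition is the following. For a bounded pseudoconvex domain $\Omega\subset\mathbb C^n$, with $H^2(\Omega)$ the square-integrable holomorphic functions and $k_\Omega(w)=K_\Omega(w,w)$,
$$\limsup_{w\to\partial\Omega}\frac{|f(w)|^2}{k_\Omega(w)}<\|f\|^2\qquad\text{for all }f\in H^2(\Omega)\setminus\{0\}.\tag{$*$}$$
It is known (Kobayashi criterion and its refinement) that $(*)$ implies that $\Omega$ is Bergman complete. The problem, stated in "The Bergman Kernel And Pluripotential Theory" (http://gamma.im.uj.edu.pl/~blocki/events/plb.pdf), asks whether $(*)$ is also necessary. It is not, in any dimension.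

**Theorem 1.** If $\sum a_k=\infty$ and $\sum a_k^2<\infty$, then $D$ is Bergman complete and $(*)$ fails. An example is $a_k=1/k$, i.e. $r_k=4^{-k}\exp(-k^2 16^k)$. For $n\ge2$, $D\times\mathbb D^{n-1}\subset\mathbb C^n$ is a bounded pseudoconvex domain which is Bergman complete and violates $(*)$.

**Theorem 2.** For arbitrary $0<r_k\le x_k/8$:

1. $D$ is Bergman complete $\iff\sum a_k=\infty$.
2. $(*)$ holds for $D$ $\iff$ $\lim_{w\to\partial D}|f(w)|^2/k_D(w)=0$ for all $f\in H^2(D)$ $\iff\sum a_k^2=\infty$.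

Since $\sum a_k<\infty$ forces $\sum a_k^2<\infty$, the second condition is stronger than the first, and the counterexamples in this family are exactly the domains with $(a_k)\in\ell^2\setminus\ell^1$. The three behaviors all occur. Since $\ell_k=16^k/a_k^2$, the choices $a_k=k^{-2},\,k^{-1},\,k^{-1/2}$ correspond to $\ell_k=k^4 16^k,\,k^2 16^k,\,k\,16^k$; all of these are $\ge16>\log 8$, so they are allowed. The first domain is incomplete, the second is complete without $(*)$, the third satisfies $(*)$.

(The completeness criterion in part 1 is of the type found in Jucha's work on Zalcman-type domains; nothing is used from there.)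

Throughout, $\|f\|_E=\|f\|_{L^2(E)}$, $\|f\|$ is the norm over the whole domain, and $C$ denotes absolute constants that may change from line to line.

## 2. The Bergman metric as a length in Hilbert space

**Definitions.** Let $\Omega\subset\mathbb C^n$ be bounded and pseudoconvex (that is, it has a continuous plurisubharmonic exhaustion function). Every planar domain is pseudoconvex, and a product of pseudoconvex domains is pseudoconvex: take the maximum of the two exhaustions. The space $H^2(\Omega)$ of holomorphic $f$ with $\|f\|^2=\int_\Omega|f|^2\,d\lambda<\infty$ is a Hilbert space, point evaluations are continuous on it, and the Bergman kernel is determined by $f(w)=\langle f,K_\Omega(\cdot,w)\rangle$. In particular $\|K_\Omega(\cdot,w)\|^2=k_\Omega(w)$. The Bergman metric is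
$$B_\Omega(w;X)=\Big(\sum_{j,k}\frac{\partial^2\log k_\Omega}{\partial w_j\partial\overline w_k}(w)X_j\overline X_k\Big)^{1/2}.$$
The Bergman length of a piecewise $C^1$ curve $\gamma$ is $\int B_\Omega(\gamma;\gamma')\,dt$, the Bergman distance $\mathrm{dist}_\Omega$ is the infimum of lengths of curves joining two points, and $\Omega$ is Bergman complete if every $\mathrm{dist}_\Omega$-Cauchy sequence converges in $\Omega$. On a bounded domain $B_\Omega$ comes from a smooth positive definite metric, so $\mathrm{dist}_\Omega$ induces the Euclidean topology.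

**Two extremal formulas.** By Cauchy–Schwarz, with equality for $f=K_\Omega(\cdot,w)$ up to scaling,
$$k_\Omega(w)=\sup\{|f(w)|^2:\|f\|\le1\}.\tag{1}$$
Hence $|f(w)|\le\|f\|\sqrt{k_\Omega(w)}$, and $k_{\Omega}\ge k_{\Omega'}$ on $\Omega$ whenever $\Omega\subset\Omega'$. Testing with $f=1$ shows $k_\Omega>0$. The second formula is Bergman's:
$$B_\Omega(w;X)^2\,k_\Omega(w)=\sup\{|f'(w)X|^2:\ f\in H^2(\Omega),\ \|f\|\le1,\ f(w)=0\}.\tag{2}$$
To recall why, fix $w$ and choose an orthonormal basis $e_0,e_1,\dots$ with $e_0=K_\Omega(\cdot,w)/\sqrt{k_\Omega(w)}$. Then $e_j(w)=\langle e_j,K_\Omega(\cdot,w)\rangle=0$ for $j\ge1$, and $|e_0(w)|^2=k_\Omega(w)$. Near $w$ we have $k_\Omega=\sum_{j\ge 0}|e_j|^2$, so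
$$\log k_\Omega=\log|e_0|^2+\log(1+\psi),\qquad \psi=\sum_{j\ge1}|e_j/e_0|^2 .$$
The first term is pluriharmonic, and $\log(1+\psi)=\psi+O(|z-w|^4)$. So $B_\Omega(w;X)^2=\sum_{j\ge1}|(e_j/e_0)'(w)X|^2=k_\Omega(w)^{-1}\sum_{j\ge1}|e_j'(w)X|^2$, and the last sum is the squared norm of the functional $f\mapsto f'(w)X$ on the span of $e_1,e_2,\dots$, which is $\{f:f(w)=0\}$.

**Two examples by hand.** For $\Omega=\mathbb D$ the functions $\sqrt{(m+1)/\pi}\,z^m$ form an orthonormal basis, so
$$k_{\mathbb D}(w)=\frac1{\pi(1-|w|^2)^2},\qquad B_{\mathbb D}(w;1)=\frac{\sqrt2}{1-|w|^2}.$$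
A curve from $0$ to $z$ has length at least $\int_0^{|z|}\sqrt2\,(1-r^2)^{-1}dr$, which tends to $\infty$ as $|z|\to1$. So $\mathrm{dist}_{\mathbb D}$-bounded sets are relatively compact and $\mathbb D$ is complete. Condition $(*)$ holds, in the strong form that the limit is $0$: polynomials are bounded and dense, and $k_{\mathbb D}\to\infty$ at the boundary.

For the punctured disc $\mathbb D\setminus\{0\}$, orthogonality of the Laurent monomials and $\|z^{-m}\|=\infty$ for $m\ge1$ show that every $f\in H^2$ extends over $0$. The kernel and the metric are those of $\mathbb D$. So $(-1/j)_{j\ge2}$ is a Cauchy sequence without limit. Condition $(*)$ also fails: for $f=K_{\mathbb D}(\cdot,0)=1/\pi$ we get $|f(-t)|^2/k_{\mathbb D}(-t)\to\pi^{-2}\cdot\pi=1/\pi=\|f\|^2$. In these two examples completeness and $(*)$ hold or fail together.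

**Lifting curves to the unit sphere.** The purpose of this step is to see $B_\Omega$ as a speed. Let $\gamma$ be a piecewise $C^1$ curve in $\Omega$ and $u(t)=K_\Omega(\cdot,\gamma(t))$. For every $f$, $\langle u,f\rangle=\overline{f(\gamma)}$. So $\overline w\mapsto K_\Omega(\cdot,w)$ is weakly holomorphic, hence holomorphic in norm. Thus $u$ is piecewise $C^1$ into $H^2(\Omega)$, and $\langle f,u'\rangle=(f\circ\gamma)'=f'(\gamma)\gamma'$. Put $e=u/\|u\|$. Differentiating $\|e\|^2=1$ shows $\langle e',e\rangle=i\beta$ with $\beta$ real. The curve $\tilde e=\exp(-i\int\beta)\,e$ consists of unit vectors, and $\tilde e'=\exp(-i\int\beta)(e'-i\beta e)$ is, up to a phase, the component of $e'$ orthogonal to $e$. That component is $Pu'/\|u\|$, where $P$ is the projection onto $u^\perp=\{f:f(\gamma)=0\}$. Therefore, by (2),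
$$\|\tilde e'\|=\frac{1}{\sqrt{k_\Omega(\gamma)}}\sup\{|f'(\gamma)\gamma'|:\|f\|\le1,\ f(\gamma)=0\}=B_\Omega(\gamma;\gamma').\tag{3}$$
So every curve lifts to a curve of unit vectors $\tilde e(t)=(\text{phase})\cdot K_\Omega(\cdot,\gamma(t))/\sqrt{k_\Omega(\gamma(t))}$ whose length is the Bergman length of $\gamma$. The phase at the starting point can be prescribed.

**Proposition 1 (the quoted criterion).** If $\Omega$ satisfies $(*)$, then $\Omega$ is Bergman complete.

**Proof.** Suppose there is a Cauchy sequence without limit in $\Omega$. Pass to a subsequence $(w_j)$ with $\mathrm{dist}_\Omega(w_j,w_{j+1})<2^{-j}$. No subsequence converges in $\Omega$, since otherwise the whole Cauchy sequence would; so $w_j\to\partial\Omega$. Join $w_j$ to $w_{j+1}$ by a curve of length $<2^{-j}$ and lift these curves one after another. This gives unit vectors $\tilde e_j=(\text{phase})\cdot K_\Omega(\cdot,w_j)/\sqrt{k_\Omega(w_j)}$ with $\|\tilde e_{j+1}-\tilde e_j\|<2^{-j}$ by (3). They converge to a unit vector $f$,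 and
$$\frac{|f(w_j)|^2}{k_\Omega(w_j)}=|\langle f,\tilde e_j\rangle|^2\to1=\|f\|^2,$$
which contradicts $(*)$. $\square$

**Running the argument backwards, and where it stops.** Suppose $(*)$ fails for some $f$ with $\|f\|=1$. Since $|f(w)|^2\le k_\Omega(w)$ always, there are $w_j\to\partial\Omega$ with $|f(w_j)|^2/k_\Omega(w_j)\to1$. For suitable phases $\varepsilon_j$,
$$\Big\|\varepsilon_j\frac{K_\Omega(\cdot,w_j)}{\sqrt{k_\Omega(w_j)}}-f\Big\|^2=2-2\frac{|f(w_j)|}{\sqrt{k_\Omega(w_j)}}\to0.$$
So failure of $(*)$ means exactly that the normalized kernels converge, up to phases, along some sequence tending to the boundary. To contradict completeness one wants $(w_j)$ to be Cauchy for $\mathrm{dist}_\Omega$. But (3) gives only that chord $\le$ length, and here the chords are known to be small and the lengths are wanted. Two points can be close in the sphere while every curve in $\Omega$ joining them lifts to a long curve. The converse breaks at this inequality, and $D$ is designed to exploit it: small chords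 ($\ell^2$), large lengths ($\ell^1$).

**Why $a_k$ is the right number (heuristic only).** Let $u_k(z)=1/(z-x_k)$. On the ring $r_k<|z-x_k|<x_k/4$ its squared norm is $2\pi\log\frac{x_k}{4r_k}$, which is comparable to $\ell_k$. So the normalized function $e_k\approx u_k/\sqrt{2\pi\ell_k}$ satisfies $|e_k(0)|\approx1/(x_k\sqrt{2\pi\ell_k})=a_k/\sqrt{2\pi}$, while $|e_k(w)|$ is much smaller for $|w|\gg x_k$. If the $e_k$ were part of an orthonormal basis, $\overline{e_k(w)}$ would be the coefficient of $e_k$ in $K_D(\cdot,w)$. As $w$ passes the scale $x_k$, that coefficient changes by about $a_k$. The rest of the notes makes this rigorous.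

## 3. Geometry of $D$: rings around the holes, rings between the holes

The purpose of this section is to fix disjoint regions for $L^2$ estimates and lower bounds for distances. Let
$$G_k=\{r_k<|z-x_k|<\tfrac{x_k}4\}\subset\{\tfrac34x_k<|z|<\tfrac54x_k\},\qquad A_k=\{\tfrac38x_k<|z|<\tfrac58x_k\}.$$
Since $\frac54x_{k+1}=\frac5{16}x_k<\frac38x_k$ and $\frac58x_k<\frac34x_k$, all the sets $G_k,A_k$ are pairwise disjoint. They are contained in $D$, because $\Delta_j\subset\{|z-x_j|<x_j/4\}\subset\{\frac34x_j<|z|<\frac54x_j\}$ meets no $A_k$ and meets no $G_k$ (for $k\neq j$ by the radii, for $k=j$ by definition), and $\frac54x_1<1$.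

The set $D$ is open, since the $\Delta_k$ accumulate only at $0$. It is connected: a circle $|z|=\rho$ meets at most one $\Delta_k$, in an arc symmetric about the positive axis and not containing $-\rho$. So each $w\in D$ can be joined in $D$ to $-|w|$ along its circle, and the segment $(-1,0)$ lies in $D$. Being a planar domain, $D$ is pseudoconvex. With $C_0=\partial\mathbb D$ and $C_k=\partial\Delta_k$,
$$\partial D=\{0\}\cup C_0\cup\bigcup_{k\ge1}C_k.$$

For $\zeta$ in the full disc $|\zeta-x_k|<x_k/4$, in particular for $\zeta\in G_k$: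
$$|\zeta-w|\ge\frac{x_k}8\quad(w\in A_j,\ j\ge1),\tag{4}$$
$$|\zeta+t|\ge\tfrac34(x_k+t)\quad(t>0).\tag{5}$$
For (4): if $k\le j$, then $|\zeta-w|\ge\frac34x_k-\frac58x_j\ge\frac18x_k$; if $k>j$, then $|\zeta-w|\ge\frac38x_j-\frac54x_k\ge\frac38x_j-\frac5{16}x_j=\frac1{16}x_j\ge\frac14x_k$. For (5): $|\zeta+t|\ge\mathrm{Re}\,\zeta+t\ge\frac34x_k+t$.

## 4. Cauchy's formula averaged over the rings

We need to bound $f(w)$ and $f'(w)$ by the local norms $\|f\|_{G_k}$, with the weight of the $k$-th hole made explicit. Cauchy's formula writes $f$ as a sum of integrals around the holes. Each integral does not depend on its radius, so we may average over all radii in $(r_k,x_k/4)$. The best average is the logarithmic one, and it produces the factor $\ell_k^{-1/2}=a_kx_k$.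

**Lemma 1.** Let $f\in H^2(D)$, let $w\in\bigcup_jA_j$ or $w=-t$ with $0<t\le\frac12$, and let $m\in\{1,2\}$. Then
$$f^{(m-1)}(w)=\Phi_m(w)-\lim_{N\to\infty}\sum_{k\le N}I_{k,m}(w),\tag{6}$$
where, for any $r_k<s<x_k/4$ and any $\frac34<R<1$,
$$I_{k,m}(w)=\frac1{2\pi i}\int_{|\zeta-x_k|=s}\frac{f(\zeta)\,d\zeta}{(\zeta-w)^m},\qquad \Phi_m(w)=\frac1{2\pi i}\int_{|\zeta|=R}\frac{f(\zeta)\,d\zeta}{(\zeta-w)^m},\qquad|\Phi_m(w)|\le C\|f\|.$$
Moreover, for every bounded holomorphic $\varphi$ on $|\zeta-x_k|<x_k/4$ and $s\in(r_k,x_k/4)$,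
$$\Big|\frac1{2\pi i}\int_{|\zeta-x_k|=s}f\varphi\,d\zeta\Big|\le a_kx_k\,\sup_{G_k}|\varphi|\;\|f\|_{G_k}.\tag{7}$$

**Proof of (6).** Take $N$ so large that $\frac58x_N<|w|/2$, and take $\rho\in(\frac38x_N,\frac58x_N)$. Consider the region $\rho<|\zeta|<R$ with the discs $|\zeta-x_k|\le s_k$, $k\le N$, removed, where $s_k\in(r_k,x_k/4)$. The closure of this region lies in $D$: the holes $\Delta_k$ with $k>N$ lie in $|\zeta|\le\frac54x_{N+1}=\frac5{16}x_N<\rho$. The removed discs lie in $\frac34x_N<|\zeta|<\frac5{16}$, so they are disjoint from the circles $|\zeta|=\rho$ and $|\zeta|=R$. The point $w$ is in the region: $\rho<|w|\le\frac12<R$, and $w$ is outside the removed discs by (4) and (5). Cauchy's formula for $f$ (if $m=1$) or $f'$ (if $m=2$) reads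
$$f^{(m-1)}(w)=\Phi_m(w)-\sum_{k\le N}I_{k,m}(w)-J_N,\qquad J_N=\frac1{2\pi i}\int_{|\zeta|=\rho}\frac{f(\zeta)\,d\zeta}{(\zeta-w)^m}.$$
All these integrals are independent of their radii in the stated ranges. Average $J_N$ over $\rho\in(\frac38x_N,\frac58x_N)$, an interval of length $x_N/4$. Since $|\zeta-w|\ge|w|-|\zeta|\ge|w|/2$ and $A_N$ has area $\frac\pi4x_N^2$,
$$|J_N|\le\frac4{x_N}\cdot\frac1{2\pi}\Big(\frac2{|w|}\Big)^m\int_{A_N}|f|\,d\lambda\le\frac4{x_N}\cdot\frac1{2\pi}\Big(\frac2{|w|}\Big)^m\frac{\sqrt\pi\,x_N}2\|f\|_{A_N}\le C|w|^{-m}\|f\|_{A_N}.$$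
Because $\sum_N\|f\|_{A_N}^2\le\|f\|^2$, this tends to $0$ as $N\to\infty$, which gives (6). Averaging $\Phi_m$ over $R\in(\frac34,1)$ and using $|\zeta-w|\ge\frac34-\frac12=\frac14$,
$$|\Phi_m(w)|\le4\cdot\frac1{2\pi}\cdot4^m\int_{3/4<|\zeta|<1}|f|\,d\lambda\le C\|f\|.$$

**Proof of (7).** Put $L_k=\log\frac{x_k}{4r_k}=\ell_k-\log4$. Since $\log4=\frac23\log8\le\frac23\ell_k$, we have $L_k\ge\ell_k/3$. The integral does not depend on $s$, and $\frac{ds}{L_ks}$ is a probability measure on $(r_k,x_k/4)$. In polar coordinates about $x_k$, $\frac{ds}s\cdot s\,d\theta=\frac{d\lambda}{|\zeta-x_k|}$, so averaging bounds the left side of (7) by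
$$\frac1{2\pi L_k}\int_{G_k}\frac{|f\varphi|}{|\zeta-x_k|}\,d\lambda\le\frac{\sup_{G_k}|\varphi|\;\|f\|_{G_k}\sqrt{2\pi L_k}}{2\pi L_k}=\frac{\sup_{G_k}|\varphi|\;\|f\|_{G_k}}{\sqrt{2\pi L_k}}.$$
We used Cauchy–Schwarz and $\int_{G_k}|\zeta-x_k|^{-2}d\lambda=2\pi L_k$. Finally $2\pi L_k\ge\frac{2\pi}3\ell_k\ge\ell_k$ and $\ell_k^{-1/2}=a_kx_k$. $\square$

In all applications $\varphi$ is built from powers $(\zeta-w)^{-m}$, and (4) or (5) bounds $\sup|\varphi|$.

## 5. Only the origin can be reached at finite cost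

Incompleteness would produce a curve of finite length running to $\partial D$. The purpose of this section is to show that such a curve must end at $0$. The circles $C_k$ are smooth pieces of the boundary, and near them the metric blows up like $1/\delta$.

**Lemma 2.** Put $\eta_0=\frac14$ and $\eta_k=r_k/2$ for $k\ge1$. If $w\in D$ has distance $\delta<\eta_k$ to $C_k$, then
$$B_D(w;1)\ge\frac1{24\delta},\qquad k_D(w)\ge\frac1{16\pi\delta^2}.$$

**Proof.** Reflect $w$ across the circle: for $k\ge1$ write $w=x_k+(r_k+\delta)e^{i\theta}$ and $q=x_k+(r_k-\delta)e^{i\theta}$; for $k=0$ write $w=(1-\delta)e^{i\theta}$ and $q=(1+\delta)e^{i\theta}$. Three facts are needed.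

1. The disc $B(w,\delta)$ lies in $D$. For $k\ge1$ it lies in $r_k<|z-x_k|<r_k+2\delta<2r_k\le x_k/4$, that is, in $G_k$; for $k=0$ it lies in $\{\frac12<|z|<1\}\subset D$. By the mean value property and (1), $k_D(w)\le\frac1{\pi\delta^2}$.
2. On $D$ we have $|z-q|\ge\delta$, and $|w-q|=2\delta$.
3. Hence $\int_D|z-q|^{-4}d\lambda\le2\pi\int_\delta^\infty r^{-3}dr=\pi/\delta^2$.

Testing (1) with $(z-q)^{-2}$ gives $k_D(w)\ge\frac1{16\delta^4}\cdot\frac{\delta^2}\pi=\frac1{16\pi\delta^2}$. Now let $F(z)=(z-w)(z-q)^{-3}$. Since $|z-w|\le|z-q|+2\delta\le3|z-q|$ on $D$, $\|F\|^2\le9\pi/\delta^2$. Also $F(w)=0$ and $|F'(w)|=(2\delta)^{-3}$. By (2) and fact 1,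
$$B_D(w;1)^2\ge\frac{|F'(w)|^2}{\|F\|^2k_D(w)}\ge\frac{\delta^{-6}}{64}\cdot\frac{\delta^2}{9\pi}\cdot\pi\delta^2=\frac1{576\,\delta^2}.\qquad\square$$

**Lemma 3.** If $D$ is not Bergman complete, there is a piecewise $C^1$ curve $\gamma:[0,1)\to D$ of finite Bergman length with $\gamma(t)\to0$ as $t\to1$.

**Proof.** Take a Cauchy sequence without limit in $D$, pass to a subsequence $(w_j)$ with $\mathrm{dist}_D(w_j,w_{j+1})<2^{-j}$, and connect consecutive points by curves of length $<2^{-j}$. This gives $\gamma:[0,1)\to D$ of finite length passing through all $w_j$.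

First, $\gamma$ leaves every compact subset of $D$. Suppose $\gamma(t_i)\to p\in D$ for some $t_i\to1$. The length of $\gamma$ beyond $t_i$ tends to $0$, and $\mathrm{dist}_D(\gamma(t_i),p)\to0$, so $\gamma(t)\to p$ and then $w_j\to p$, a contradiction.

Next, $\gamma$ does not accumulate at any $C_k$, $k\ge0$. Suppose it does. Let $\delta(t)$ be the distance from $\gamma(t)$ to $C_k$, so $\delta=|\gamma-x_k|-r_k$ for $k\ge1$ and $\delta=1-|\gamma|$ for $k=0$. The set of points of $D$ at distance $\eta_k/2$ from $C_k$ is a circle, compact in $D$, so $\gamma$ eventually avoids it. Since $\delta(t)<\eta_k/2$ for some $t$ arbitrarily close to $1$, continuity gives $\delta(t)<\eta_k/2$ for all $t$ close to $1$. For $0<\varepsilon<\eta_k/2$ the points of $D$ at distance between $\varepsilon$ and $\eta_k/2$ from $C_k$ form a compact ring, which $\gamma$ eventually leaves too, so $\delta(t)\to0$. Since $|\delta'|\le|\gamma'|$, Lemma 2 shows that the length of $\gamma$ is at least $\frac1{24}\int|\delta'|/\delta\,dt$,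 taken over $t$ near $1$. This is infinite because $\log\delta(t)\to-\infty$, a contradiction.

So all accumulation points of $\gamma$ as $t\to1$ lie in $\partial D\setminus\bigcup_{k\ge0}C_k=\{0\}$. Since $\overline D$ is compact, $\gamma(t)\to0$. $\square$

## 6. If $\sum a_k^2<\infty$, the kernels $K_D(\cdot,-t)$ converge and $(*)$ fails

We now make the "small chords" half rigorous. Convergence of the vectors $K_D(\cdot,-t)$ is the same as convergence, in operator norm, of the evaluations $f\mapsto f(-t)$. So we estimate $f(-t)-f(-s)$ uniformly in $f$, assuming only $\sum a_k^2<\infty$.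

**Step 1: the difference of two evaluations.** Let $0<s,t\le\frac14$ and $f\in H^2(D)$. Subtract (6) with $m=1$ at $-s$ from (6) at $-t$; the $k$-th hole contributes the integral in (7) with $\varphi(\zeta)=\frac1{\zeta+t}-\frac1{\zeta+s}$. By (5), each fraction is at most $\frac4{3x_k}$, and $|\varphi|=\frac{|t-s|}{|\zeta+t||\zeta+s|}\le\frac{16}9\frac{|t-s|}{x_k^2}$, so
$$\sup_{G_k}|\varphi|\le\frac1{x_k}\min\Big\{3,\frac{2|t-s|}{x_k}\Big\}.$$
For the outer circle, $\big|\frac1{\zeta+t}-\frac1{\zeta+s}\big|\le4|t-s|$ when $|\zeta|>\frac34$, and averaging over $R\in(\frac34,1)$ as in Lemma 1 gives $|\Phi_1(-t)-\Phi_1(-s)|\le C|t-s|\,\|f\|$. Inserting (7) and then using Cauchy–Schwarz with $\sum_k\|f\|_{G_k}^2\le\|f\|^2$,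
$$|f(-t)-f(-s)|\le\Big[C|t-s|+\Big(\sum_ka_k^2\min\Big\{3,\frac{2|t-s|}{x_k}\Big\}^2\Big)^{1/2}\Big]\|f\|.\tag{8}$$
Each term of the series tends to $0$ as $|t-s|\to0$ and is dominated by $9a_k^2$, which is summable. By dominated convergence the bracket tends to $0$ as $s,t\to0^+$.

**Step 2: the limit vector.** By (8), $\|K_D(\cdot,-t)-K_D(\cdot,-s)\|\to0$ as $s,t\to0^+$, so $K_D(\cdot,-t)\to g$ in $H^2(D)$ as $t\to0^+$. It is not zero, since
$$\langle1,g\rangle=\lim_{t\to0^+}\langle1,K_D(\cdot,-t)\rangle=1.$$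

**Step 3: $(*)$ fails for $f=g$.** By the reproducing property and norm convergence,
$$\frac{|g(-t)|^2}{k_D(-t)}=\frac{|\langle g,K_D(\cdot,-t)\rangle|^2}{\|K_D(\cdot,-t)\|^2}\longrightarrow\frac{\|g\|^4}{\|g\|^2}=\|g\|^2.\tag{9}$$
Since $-t\to0\in\partial D$, the $\limsup$ in $(*)$ is at least $\|g\|^2$.

So $\sum a_k^2<\infty$ alone implies that $(*)$ fails, and with it the stronger limit condition in Theorem 2.

## 7. If moreover $\sum a_k=\infty$, every curve to the origin is infinitely long

Assume $\sum a_k=\infty$ and $S:=\sum a_k^2<\infty$. By Section 6, Proposition 1 is of no use here, so we must bound the metric from below directly. By Lemma 3, only curves running to $0$ matter, and each of them has to cross the rings $A_k$. By (2), a lower bound for $B_D$ on $A_k$ needs an upper bound for $k_D$ there and a good test function.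

**Step 1: an upper bound, $k_D\le M<\infty$ on $\bigcup_jA_j$.** Let $w\in\bigcup_jA_j$ and $f\in H^2(D)$. Use (6) and (7) with $m=1$, $\varphi(\zeta)=(\zeta-w)^{-1}$; by (4), $\sup_{G_k}|\varphi|\le8/x_k$. Hence, by Cauchy–Schwarz and disjointness of the $G_k$,
$$|f(w)|\le C\|f\|+\sum_ka_kx_k\frac8{x_k}\|f\|_{G_k}\le(C+8\sqrt S)\|f\|.$$
By (1), $k_D(w)\le M:=(C+8\sqrt S)^2$.

**Step 2: a lower bound, $B_D(w;1)\ge c\,a_k/x_k$ for $w\in A_k$, with $c>0$ independent of $k$.** The test function is the pole in the $k$-th hole, corrected to vanish at $w$: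
$$F(z)=\frac1{z-x_k}-\frac1{w-x_k}.$$
Since $\frac38x_k\le|w-x_k|\le\frac{13}8x_k$, we have $|F'(w)|=|w-x_k|^{-2}\ge\frac{64}{169}x_k^{-2}\ge\frac14x_k^{-2}$. For the norm, $D\subset\{r_k<|z-x_k|<2\}$ has area at most $\pi$, so
$$\|F\|^2\le2\int_{r_k<|z-x_k|<2}\frac{d\lambda}{|z-x_k|^2}+\frac{2\pi}{|w-x_k|^2}\le4\pi\log\frac2{r_k}+15\pi\,x_k^{-2}.$$
Here $\log\frac2{r_k}=\ell_k+\log(2\cdot4^k)\le\ell_k+16^k=\ell_k+x_k^{-2}$, because $\log y\le y$ and $2\cdot4^k\le16^k$. By the definition of $a_k$ we also have $x_k^{-2}=a_k^2\ell_k\le S\ell_k$; this is where square-summability keeps the far part of $\|F\|^2$ under control. Thus $\|F\|^2\le19\pi(1+S)\ell_k$. By (2) and Step 1,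
$$B_D(w;1)\ge\frac{|F'(w)|}{\|F\|\sqrt M}\ge\frac{c}{x_k^2\sqrt{\ell_k}}=\frac{c\,a_k}{x_k},\qquad c=\frac1{4\sqrt{19\pi(1+S)M}}.$$

**Step 3: completeness.** Suppose $D$ is not complete and take $\gamma$ from Lemma 3. Since $\gamma(t)\to0$, for all $k\ge k_0$ the curve starts outside $\{|z|<\frac58x_k\}$ and ends inside $\{|z|<\frac38x_k\}$. So it crosses $A_k$, and its part in $A_k$ has Euclidean length at least $x_k/4$. By Step 2 that part has Bergman length at least $\frac c4a_k$. The $A_k$ are disjoint, so the length of $\gamma$ is at least $\frac c4\sum_{k\ge k_0}a_k=\infty$, a contradiction. Together with Section 6 this proves the first assertion of Theorem 1.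

**Step 4: the example.** The choice $a_k=1/k$ means $\ell_k=1/(x_ka_k)^2=k^216^k$, i.e. $r_k=4^{-k}e^{-k^216^k}$. This is at most $x_k/8$, since $k^216^k\ge16>\log8$. And $\sum1/k=\infty$, $\sum1/k^2<\infty$.

## 8. Products with polydiscs

It remains to pass to dimension $n\ge2$. Write $P=\mathbb D^{n-1}$ and $\Omega=D\times P$, a bounded pseudoconvex domain.

**Step 1: the kernel of the product,** needed for both assertions. We claim $K_\Omega((z,\zeta),(w,\omega))=K_D(z,w)K_P(\zeta,\omega)$. The right side is holomorphic and square-integrable in $(z,\zeta)$. Let $f\in H^2(\Omega)$. By the sub-mean-value property in the other variables, the slices $f(\cdot,\zeta)$ and $f(w,\cdot)$ lie in $H^2(D)$ and $H^2(P)$. So by Fubini (the integrand is a product of two $L^2$ functions)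
$$\int_P\Big(\int_Df(z,\zeta)\overline{K_D(z,w)}\,d\lambda(z)\Big)\overline{K_P(\zeta,\omega)}\,d\lambda(\zeta)=\int_Pf(w,\zeta)\overline{K_P(\zeta,\omega)}\,d\lambda(\zeta)=f(w,\omega),$$
and the reproducing kernel is unique.

**Step 2: $\Omega$ is Bergman complete.** By Step 1, $\log k_\Omega(w,\omega)=\log k_D(w)+\log k_P(\omega)$, so $B_\Omega^2=B_D^2+B_P^2$; in the same way $B_P^2$ is the sum of the squares of the disc metrics. Hence projections to the factors $D,\mathbb D,\dots,\mathbb D$ do not increase distances. The components of a $\mathrm{dist}_\Omega$-Cauchy sequence are therefore Cauchy in $D$ and in the discs. All factors are complete ($\mathbb D$ by Section 2, $D$ by Section 7), so the components converge. The sequence then converges in $\Omega$ in the Euclidean topology, which is the topology of $\mathrm{dist}_\Omega$.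

**Step 3: $(*)$ fails.** Let $g$ be as in Section 6, $h=K_P(\cdot,0)$ and $f(z,\zeta)=g(z)h(\zeta)$. Then $k_P(0)=h(0)=\|h\|^2$, and by (9)
$$\frac{|f(-t,0)|^2}{k_\Omega(-t,0)}=\frac{|g(-t)|^2}{k_D(-t)}\cdot\frac{|h(0)|^2}{\|h\|^2}\longrightarrow\|g\|^2\|h\|^2=\|f\|^2.$$
Since $(-t,0)\to(0,0)\in\partial\Omega$, condition $(*)$ fails. This completes the proof of Theorem 1. $\blacksquare$

## 9. If $\sum a_k<\infty$, the negative axis has finite length

We turn to Theorem 2. First we show that $\sum a_k<\infty$ makes $D$ incomplete, by bounding $B_D$ from above on the negative axis.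

Let $0<t\le\frac14$ and $\|f\|\le1$. Apply (6) and (7) with $m=2$ and $\varphi(\zeta)=(\zeta+t)^{-2}$; by (5), $\sup_{G_k}|\varphi|\le\frac{16}{9(x_k+t)^2}$. Hence
$$|f'(-t)|\le C+\sum_ka_kx_k\frac{16}{9(x_k+t)^2}.$$
Moreover $k_D\ge1/\pi$, by (1) with the constant function. So (2) gives
$$B_D(-t;1)\le\sqrt\pi\Big(C+2\sum_k\frac{a_kx_k}{(x_k+t)^2}\Big).$$
Since $\int_0^\infty x(x+t)^{-2}dt=1$ for each $x>0$, integrating term by term shows that the curve $t\mapsto-t$, $0<t\le\frac14$, has Bergman length at most $C+C\sum a_k<\infty$. Hence $(-1/j)_{j\ge4}$ is a Cauchy sequence. It has no limit in $D$, because its Euclidean limit is $0\notin D$. So $D$ is not complete.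

## 10. If $\sum a_k^2=\infty$, then $|f|^2/k_D\to0$ at the boundary

Assume $\sum a_k^2=\infty$. We show that $|f(w)|^2/k_D(w)\to0$ as $w\to\partial D$, for every $f\in H^2(D)$.

**Reduction to two local statements.** It suffices to prove for each $p\in\partial D$:

- (c1) $k_D(w)\to\infty$ as $w\to p$;
- (c2) the functions in $H^2(D)$ that are bounded near $p$ are dense in $H^2(D)$.

Indeed, given $f$ and $\varepsilon>0$, write $f=g+h$ with $g$ bounded near $p$ and $\|h\|<\varepsilon$. Then $|f|/\sqrt{k_D}\le|g|/\sqrt{k_D}+\varepsilon$ by (1), so $\limsup_{w\to p}|f(w)|/\sqrt{k_D(w)}\le\varepsilon$ by (c1). Every sequence tending to $\partial D$ has a subsequence converging to some $p\in\partial D$, so the limit along the whole boundary is $0$.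

**(c1) at the circles $C_k$, $k\ge0$.** This is the second bound in Lemma 2.

**(c2) at $C_k$, $k\ge1$.** We remove the high negative Laurent modes, and must check that the removed part is small on all of $D$. In $G_k$ expand $f=\sum_{m\in\mathbb Z}c_m(z-x_k)^m$ and put $T_M=\sum_{m>M}c_{-m}(z-x_k)^{-m}$, $M\ge1$, which is holomorphic on $|z-x_k|>r_k$. Monomials are orthogonal on rings centered at $x_k$, so $\|T_M\|_{G_k}^2$ is the tail of a convergent series and tends to $0$ as $M\to\infty$. Let $\sigma=x_k/4\ge2r_k$. For $m\ge2$, $(\sigma/r_k)^{2m-2}\ge4$, so $2\sigma^{2-2m}\le r_k^{2-2m}$ and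
$$\int_{|z-x_k|>\sigma}|z-x_k|^{-2m}d\lambda=\frac{2\pi\sigma^{2-2m}}{2m-2}\le\frac{2\pi(r_k^{2-2m}-\sigma^{2-2m})}{2m-2}=\int_{G_k}|z-x_k|^{-2m}d\lambda.$$
All modes in $T_M$ have $m\ge M+1\ge2$, so by orthogonality on both regions $\|T_M\|_D^2\le2\|T_M\|_{G_k}^2\to0$. The function $f-T_M$ is in $H^2(D)$ and is bounded near $C_k$: its part with nonnegative powers is holomorphic in $|z-x_k|<x_k/4$, hence bounded on $|z-x_k|\le\frac32r_k$, and only finitely many negative powers remain, each bounded on $|z-x_k|>r_k$.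

**(c2) at $C_0$.** The same argument works on $\{\frac12<|z|<1\}\subset D$. Expand $f=\sum c_mz^m$ there and put $T_M=\sum_{m>M}c_mz^m$, $M\ge1$, holomorphic in $\mathbb D$. For $m\ge1$,
$$\int_{|z|<1/2}|z|^{2m}d\lambda=\frac{2\pi\,2^{-2m-2}}{2m+2}\le\frac{2\pi(1-2^{-2m-2})}{2m+2}=\int_{1/2<|z|<1}|z|^{2m}d\lambda,$$
so $\|T_M\|_D^2\le2\|T_M\|_{\{1/2<|z|<1\}}^2\to0$. In $f-T_M$ the negative powers converge on $|z|>\frac12$, hence are bounded on $|z|\ge\frac34$, and only finitely many nonnegative powers remain. So $f-T_M$ is bounded near $C_0$.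

**(c1) at $0$.** We build functions with large values at $0$ and controlled norm by superposing the poles $\frac1{z-x_k}$.

*Normalization.* Large $a_k$ would spoil the estimates, so we first shrink some holes. Choose $r_k'\le r_k$ so that the corresponding $a_k'$ satisfy $a_k'^2=\min\{a_k^2,1\}$: keep $r_k$ if $a_k\le1$; if $a_k>1$, then $\ell_k<16^k$, and we take $r_k'$ with $\ell_k'=16^k$. Put $D'=D(r_1',r_2',\dots)\supset D$. Then $k_D\ge k_{D'}$ on $D$ and $\ell_k'=16^k/a_k'^2\ge16^k$. Also $\sum a_k'^2=\infty$: either infinitely many terms equal $1$, or the tail is unchanged.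

*The functions.* Put $u_k=\frac1{z-x_k}$, $c_k=a_k'^2x_k$, $S_N=\sum_{k\le N}a_k'^2$ and $f_N=\sum_{k\le N}c_ku_k$. Then $f_N\in H^2(D')$, and $f_N$ is continuous at $0$ with $f_N(0)=-S_N$.

*Diagonal terms.* Since $D'\subset\{r_k'<|z-x_k|<2\}$,
$$\|u_k\|_{D'}^2\le2\pi\log\frac2{r_k'}=2\pi\big(\ell_k'+\log(2\cdot4^k)\big)\le4\pi\ell_k',$$
because $\log(2\cdot4^k)\le16^k\le\ell_k'$. As $a_k'^2x_k^2\ell_k'=1$, $\sum_{k\le N}c_k^2\|u_k\|_{D'}^2\le4\pi\sum_{k\le N}a_k'^4x_k^2\ell_k'=4\pi S_N$.

*Off-diagonal terms.* Let $j<k$ and $d=x_j-x_k\ge\frac34x_j$. On the disc of radius $d/2$ about $x_j$ we have $|u_k|\le2/d$, and the integral of $|u_j|$ there is $2\pi\frac d2$, so this disc contributes at most $2\pi$ to $\int_{\mathbb D}|u_ju_k|\,d\lambda$; likewise for the disc about $x_k$. On the rest of $\mathbb D$ use $|u_ju_k|\le\frac12(|u_j|^2+|u_k|^2)$ and $\int_{d/2<|z-x|<2}|z-x|^{-2}d\lambda=2\pi\log\frac4d$. Altogether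
$$|\langle u_j,u_k\rangle_{D'}|\le4\pi+2\pi\log\frac4d\le4\pi+2\pi\log\frac{16}{3x_j}\le Cj.$$
Since $a_k'\le1$, we have $c_k\le4^{-k}$, so the off-diagonal terms contribute at most $2C\sum_jj4^{-j}\sum_k4^{-k}\le C$ to $\|f_N\|_{D'}^2$.

*Conclusion.* We have $\|f_N\|_{D'}^2\le C(S_N+1)$. By (1),
$$\liminf_{w\to0}k_D(w)\ge\liminf_{w\to0}k_{D'}(w)\ge\lim_{w\to0}\frac{|f_N(w)|^2}{\|f_N\|_{D'}^2}\ge\frac{S_N^2}{C(S_N+1)}\qquad\text{for every }N.$$
Let $N\to\infty$: since $S_N\to\infty$, $k_D(w)\to\infty$ as $w\to0$.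

**(c2) at $0$.** There is no ring around $0$ on which to expand $f$, since the holes accumulate there. Instead we cut $f$ off inside $A_N$ and repair holomorphy by solving a $\bar\partial$-equation.

*Cutting off.* Let $\chi$ be smooth on $[0,\infty)$ with $0\le\chi\le1$, $\chi=1$ on $[0,\frac7{16}]$, $\chi=0$ on $[\frac9{16},\infty)$, and let $\chi_N(z)=\chi(|z|/x_N)$. The function $v=f\,\partial\chi_N/\partial\bar z$, extended by $0$, is smooth with compact support in $A_N$, and $|v|\le Cx_N^{-1}|f|$. Let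
$$u(z)=\frac1\pi\int\frac{v(\zeta)}{z-\zeta}\,d\lambda(\zeta),\qquad\text{so that } u \text{ is smooth on }\mathbb C\text{ and }\frac{\partial u}{\partial\bar z}=v.$$

*Size of $u$ near the cut.* For $|z|<2x_N$ and $\zeta\in A_N$ we have $|z-\zeta|<3x_N$, so Young's inequality gives
$$\|u\|_{\{|z|<2x_N\}}\le\frac1\pi\|v\|_{L^2}\int_{|\zeta|<3x_N}\frac{d\lambda}{|\zeta|}=6x_N\|v\|_{L^2}\le C\|f\|_{A_N}.$$

*Size of $u$ far from the cut.* For $2x_N\le|z|<1$ and $\zeta\in A_N$ we have $|z-\zeta|\ge|z|/2$, and $\|v\|_{L^1}\le Cx_N\|v\|_{L^2}\le C\|f\|_{A_N}$. So $|u(z)|\le\frac2{\pi|z|}\|v\|_{L^1}\le\frac C{|z|}\|f\|_{A_N}$, and the $L^2$ norm over this region is at most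
$$C\Big(2\pi\log\frac1{2x_N}\Big)^{1/2}\|f\|_{A_N}\le C\sqrt N\,\|f\|_{A_N}.$$

*The decomposition.* Let $h_N=\chi_Nf-u$ and $g_N=f-h_N=(1-\chi_N)f+u$. Since $\partial(\chi_Nf)/\partial\bar z=v$, both are holomorphic on $D$. For $|z|<\frac7{16}x_N$ we have $g_N=u$, so $g_N$ is bounded near $0$. Moreover
$$\|h_N\|\le\|f\|_{D\cap\{|z|<x_N\}}+C\sqrt N\,\|f\|_{A_N}.$$
So $h_N\in H^2(D)$, and hence $g_N\in H^2(D)$. The first term tends to $0$. The factor $\sqrt N$ in the second is harmless along a subsequence: since $\sum_N\|f\|_{A_N}^2\le\|f\|^2<\infty$ while $\sum1/N=\infty$, we cannot have $N\|f\|_{A_N}^2\ge\varepsilon>0$ for all large $N$. So $\liminf_NN\|f\|_{A_N}^2=0$, and $\|h_N\|\to0$ along a subsequence. This proves (c2) at $0$.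

All points of $\partial D$ are covered, so $|f(w)|^2/k_D(w)\to0$ as $w\to\partial D$ for all $f\in H^2(D)$.

## 11. Assembling the two equivalences of Theorem 2

**Part 2.** If $\sum a_k^2=\infty$, Section 10 gives the limit condition, and the limit condition trivially implies $(*)$. If $\sum a_k^2<\infty$, Section 6 shows that $(*)$ fails. So the three conditions are equivalent.

**Part 1.** If $\sum a_k<\infty$, then $D$ is not complete by Section 9. Let $\sum a_k=\infty$. If $\sum a_k^2<\infty$, then $D$ is complete by Theorem 1. If $\sum a_k^2=\infty$, then $(*)$ holds by part 2, and $D$ is complete by Proposition 1. $\blacksquare$
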